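\title{Quadratic irrationals with non-periodic $N$-continued fractions}

\begin{abstract}
For an integer $N\ge1$, the map $T_N(x)=N/x-\lfloor N/x\rfloor$ expands an irrational number $x\in(0,1)$ as a continued fraction with all partial numerators equal to $N$. For $N=1$, Lagrange's theorem says that the expansion of a quadratic irrational is eventually periodic. We show that this fails for $N=2$ and $N=3$, with the explicit examples $(\sqrt{4633}-59)/24$ and $(\sqrt{793}-19)/12$, and more generally for every $N\ge2$ none of whose prime divisors splits in $\mathbb Q(\sqrt{-N})$, in particular for every squarefree $N\ge2$. The proof is a parity argument. An involution reverses $T_N$ on reduced numbers, a genus character forces the fixed points of this involution on periodic orbits to come in pairs, and we construct cases in which their number is odd.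
\end{abstract}

\section{Introduction}

Let $N\ge1$ be an integer. Define $T_N:[0,1)\to[0,1)$ by $T_N(0)=0$ and
\[
T_N(x)=\frac Nx-\Bigl\lfloor\frac Nx\Bigr\rfloor\qquad(x\ne0).
\]
For irrational $x\in(0,1)$ all iterates $T_N^n x$ are irrational, and we define the \emph{digits} $a_n=a_n(x)=\lfloor N/T_N^{n-1}x\rfloor$ for $n\ge1$. They are integers with $a_n\ge N$. Iterating $x=N/(a_1+T_Nx)$ gives the \emph{$N$-continued fraction} ($N$-CF) expansion
\[
x=\cfrac{N}{a_1+\cfrac{N}{a_2+\cfrac{N}{a_3+\ddots}}}=[a_1,a_2,a_3,\dots]_N .
\]
For $N=1$ this is the regular continued fraction. For $N\ge2$ the maps $t\mapsto N/(a+t)$ with $a\ge N$ send $[0,1]$ into itself and have derivative at most $N/a^2\le 1/N$ in absolute value, so the truncation after $a_n$ is within $N^{-n}$ of $x$. In all cases $x$ is determined by its digits. Hence the digit sequence of $x$ is eventually periodic if and only if $T_N^{m+\ell}x=T_N^mx$ for some $m\ge0$, $\ell\ge1$.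

By Lagrange's theorem, every quadratic irrational in $(0,1)$ has an eventually periodic expansion when $N=1$. For $N\ge2$ periodic expansions are still easy to find: if $a\ge N$, the positive root of $X^2+aX-N$ lies in $(0,1)$ and equals $[a,a,a,\dots]_N$. In a broader sense they are plentiful. Burger et al.\ \cite{burger} consider expressions $b_0+N/(b_1+N/(b_2+\cdots))$ with an integer part $b_0$ and positive integer digits $b_1,b_2,\dots$, not necessarily produced by $T_N$, and show that for every real quadratic irrational $\alpha$ there are infinitely many $N$ for which $\alpha$ has such an expression that is periodic with period length one. On the other hand, one step of $T_N$ is a substitution of determinant $-N$, which for $N\ge2$ need not preserve the discriminant of the minimal polynomial, and this invariance is the heart of the case $N=1$. One is led to guess that periodicity can be lost, and this is the conjecture of \cite{lost}, in the following precise form.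

\medskip
\noindent\emph{Do there exist an integer $N\ge2$ and a quadratic irrational $x\in(0,1)$ whose digit sequence $(a_n(x))_{n\ge1}$, generated by $T_N$, is not eventually periodic?}
\medskip

No finite computation of digits can prove that a given $x$ has this property. We prove that the answer is yes, already for $N=2$ and $N=3$.

\begin{theorem}\label{thm:explicit}
\begin{itemize}
\item[(a)] The number $x=\dfrac{\sqrt{793}-19}{12}$, the root in $(0,1)$ of $6X^2+19X-18$, has a $3$-CF expansion that is not eventually periodic.
\item[(b)] The number $x=\dfrac{\sqrt{4633}-59}{24}$, the root in $(0,1)$ of $12X^2+59X-24$, has a $2$-CF expansion that is not eventually periodic.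
\end{itemize}
In both cases the discriminant of the primitive integer quadratic polynomial of $T_N^nx$ tends to infinity with $n$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $N\ge2$ be such that no prime divisor of $N$ splits in $\mathbb Q(\sqrt{-N})$; this holds for every squarefree $N\ge2$. Then for infinitely many real quadratic fields $K$ there is a quadratic irrational in $K\cap(0,1)$ whose $N$-CF expansion is not eventually periodic. In particular, for squarefree $N$, Lagrange's theorem holds for $T_N$ if and only if $N=1$.
\end{theorem}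

The proof never estimates digits or discriminants; it counts modulo $2$. On a set of reduced numbers $T_N$ is a bijection that is reversed by an involution $\iota$ (Section~\ref{sec:reduced}). A cycle through a fixed point of $\iota$ is reflected by $\iota$, so it contains a second symmetric place (Section~\ref{sec:symmetric}). A quadratic character that is constant along orbits forces this place to be a second fixed point of $\iota$ (Section~\ref{sec:character}). If the number of available fixed points is odd, one of them has no partner and cannot lie on a cycle. Theorem~\ref{thm:explicit} follows by an elementary count (Section~\ref{sec:explicit}). For Theorem~\ref{thm:general} the fixed points are identified with elements of given norm in a sector of $\mathbb Q(\sqrt{-N})\subset\mathbb C$, and a theorem of Hecke \cite{hecke} on primes in sectors supplies suitable norms (Section~\ref{sec:general}); this is the only deep external result that we use.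

\medskip
\noindent\textbf{Notation.} We write $T=T_N$. Sections \ref{sec:reduced}--\ref{sec:character} hold for all $N\ge1$, and we use $N=1$ for comparison. A prime $'$ denotes conjugation in a real quadratic field. A positive integer is \emph{$N$-smooth} if all its prime divisors divide $N$; thus $1$ is $N$-smooth. We write $\langle A,B,C\rangle$ for the form $AX^2+BXY+CY^2$ with integer coefficients. Its \emph{content} is $\gcd(A,B,C)$, it is \emph{primitive} if the content is $1$, and its discriminant is $B^2-4AC$. For a real quadratic irrational $y$, let $Q_y=\langle A,B,C\rangle$ be the primitive form with $A>0$ and $Q_y(y,1)=0$, and let $\Delta(y)$ be its discriminant. Then $y+y'=-B/A$, $yy'=C/A$ and $|y-y'|=\sqrt{\Delta(y)}/A$.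

\section{Reduced numbers}\label{sec:reduced}

The map $T$ is far from injective on $(0,1)$, since $Ty$ does not remember the digit $a_1(y)$. For quadratic irrationals the conjugate can remember it. If $z=Ty=N/y-a$, then $z'=N/y'-a$, so $y'<0$ forces $z'<-a\le-N$, and if moreover $y'<-N$ then $z'$ lies between $-a-1$ and $-a$. This suggests the following definition. Let $\mathcal S_N$ be the set of real quadratic irrationals $y$ with
\[
0<y<1,\qquad y'<-N;
\]
we call them \emph{reduced}. For $y\in\mathcal S_N$ put $\iota(y)=-N/y'$. Then $\iota(y)\in(0,1)$, $\iota(y)'=-N/y<-N$ and $\iota(\iota(y))=-N/(-N/y)=y$. So $\iota$ is an involution of $\mathcal S_N$.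

\begin{lemma}\label{lem:reversal}
$T$ maps $\mathcal S_N$ into itself and $T\iota T=\iota$ on $\mathcal S_N$. Consequently $T$ is a bijection of $\mathcal S_N$, and $\iota T^n=T^{-n}\iota$ for all $n\in\mathbb Z$.
\end{lemma}

\begin{proof}
Let $y\in\mathcal S_N$, $a=a_1(y)\ge N$ and $z=Ty=N/y-a\in(0,1)$. Then $z'=N/y'-a=-(a+\iota(y))<-N$, so $z\in\mathcal S_N$. Further $N/\iota(z)=-z'=a+\iota(y)$ with $\iota(y)\in(0,1)$, so $\iota(z)$ has first digit $a$ and $T\iota(z)=\iota(y)$. This is $T\iota T=\iota$. Composing with $\iota$ on either side gives $(\iota T\iota)T=\mathrm{id}=T(\iota T\iota)$. So $T$ is bijective with $T^{-1}=\iota T\iota$, and $T^{-n}=\iota T^n\iota$ for all $n$.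
\end{proof}

The proof shows that $\iota(T^ny)$ has digits $a_n,a_{n-1},\dots,a_1$ followed by the digits of $\iota(y)$: the involution reads the expansion backwards. Since $T$ is injective on $\mathcal S_N$, the relation $T^{m+\ell}y=T^my$ implies $T^\ell y=y$. So a reduced number has an eventually periodic expansion if and only if $T^\ell y=y$ for some $\ell\ge1$. We then call $y$ \emph{periodic}, and the least such $\ell$ its \emph{period}.

Next we describe one step of $T$ on forms. For reduced $y$ we have $y'<0<y$, so $Q_y=\langle A,B,C\rangle$ has $C<0$, and $y$ is the positive root of $Q_y(X,1)$.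

\begin{lemma}\label{lem:step}
Let $y\in\mathcal S_N$, $Q_y=\langle A,B,C\rangle$, $a=a_1(y)$, $z=Ty$, and let $g$ be the content of
\begin{equation}\label{eq:step}
P(X,Y)=-Q_y(NY,\,X+aY)=\langle -C,\ -2aC-NB,\ -a^2C-aNB-N^2A\rangle .
\end{equation}
Then $Q_z=P/g$, $g\mid N^2$ and $\Delta(z)=(N/g)^2\Delta(y)$.
\end{lemma}

\begin{proof}
From $y=N/(a+z)$ we get $P(z,1)=-(a+z)^2Q_y(y,1)=0$, and the leading coefficient $-C$ of $P$ is positive; so $Q_z=P/g$. The substitution $(X,Y)\mapsto(NY,X+aY)$ has determinant $-N$, and a linear substitution multiplies the discriminant by the square of its determinant; so $P$ has discriminant $N^2\Delta(y)$. Finally $P(NY_1-aX_1,\,X_1)=-Q_y(NX_1,NY_1)=-N^2Q_y(X_1,Y_1)$. All coefficients on the left are divisible by $g$, and the right side has content $N^2$.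
\end{proof}

\begin{lemma}\label{lem:finite}
For every bound there are only finitely many $y\in\mathcal S_N$ with $\Delta(y)$ below the bound. Hence each $y\in\mathcal S_N$ is either periodic or satisfies $\Delta(T^ny)\to\infty$.
\end{lemma}

\begin{proof}
Let $Q_y=\langle A,B,C\rangle$ and $\Delta=\Delta(y)$. Then $\sqrt\Delta/A=y-y'>N$ and, since $y'<0<y$, $|B|/A=|y+y'|\le y-y'=\sqrt\Delta/A$. So $A<\sqrt\Delta/N$ and $|B|\le\sqrt\Delta$, and $y=(-B+\sqrt\Delta)/(2A)$ has finitely many possibilities. If $y$ is not periodic, the points $T^ny$ are pairwise distinct, so each bound is exceeded by all but finitely many $\Delta(T^ny)$.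
\end{proof}

For $N=1$ we have $g=1$, the discriminant is constant on orbits, and every reduced number is periodic. For $N\ge2$ the discriminant moves, and it moves in both directions, as the following example shows. To check a digit by hand, note that for any integer $a\ge1$ the form $P$ in \eqref{eq:step} has the roots $N/y-a$ and $N/y'-a<0$ and positive leading coefficient. So $a$ is the digit $a_1(y)$ if and only if $P(0,1)<0<P(1,1)$.

\begin{example}\label{ex:793}
Let $N=3$ and let $x_0$ be the number of Theorem~\ref{thm:explicit}(a). It is reduced, because $x_0\in(0,1)$ and $x_0x_0'=-3$. Formula \eqref{eq:step} gives the orbit $x_n=T^nx_0$: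
\[
\begin{array}{c|c|c|c|c|c}
n & Q_{x_n} & \Delta(x_n) & a_{n+1} & P & g\\ \hline
0 & \langle6,19,-18\rangle & 793 & 3 & \langle18,51,-63\rangle & 3\\
1 & \langle6,17,-21\rangle & 793 & 3 & \langle21,75,-18\rangle & 3\\
2 & \langle7,25,-6\rangle & 793 & 13 & \langle6,81,-24\rangle & 3\\
3 & \langle2,27,-8\rangle & 793 & 10 & \langle8,79,-28\rangle & 1\\
4 & \langle8,79,-28\rangle & 9\cdot793 & & &
\end{array}
\]
At the fourth step the discriminant grows by the factor $9$. It can also fall. The form $Q=\langle8,81,-18\rangle$ of discriminant $9\cdot793$ has $Q(-3,1)<0$ and $Q(0,1)<0<Q(1,1)$, so its positive root is reduced. With $a=13$ we get $P=\langle18,225,-189\rangle$ and $g=9$, and the image has the form $\langle2,25,-21\rangle$ of discriminant $793$.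
\end{example}

So neither an invariance nor a monotonicity of the discriminant is available, and we turn to the symmetry $\iota$.

\section{Cycles through a fixed point of \texorpdfstring{$\iota$}{iota}}\label{sec:symmetric}

Picture a cycle of period $\ell$ as the vertices of a regular $\ell$-gon, rotated by $T$. If one vertex is fixed by $\iota$, then $\iota$ acts as the reflection in the axis through that vertex. The axis leaves the polygon through the opposite vertex if $\ell$ is even and through the midpoint of the opposite edge if $\ell$ is odd. Both places have an arithmetic meaning.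

\begin{lemma}\label{lem:axis}
Let $y\in\mathcal S_N$ be periodic with period $\ell$, and let $\iota(y)=y$.
\begin{itemize}
\item[(a)] If $\ell$ is odd, some $v=T^my$ satisfies $v+v'\in\mathbb Z$.
\item[(b)] If $\ell$ is even, $y^*=T^{\ell/2}y$ satisfies $\iota(y^*)=y^*$ and $y^*\ne y$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $x_i=T^iy$ for $i\in\mathbb Z$; then $x_i=x_j$ if and only if $i\equiv j\pmod\ell$. By Lemma~\ref{lem:reversal}, $\iota(x_i)=T^{-i}\iota(y)=x_{-i}$.

(a) Let $\ell=2m-1$. Then $\iota(x_m)=x_{-m}=x_{m-1}$, that is, $N/x_{m-1}=-x_m'$. With $a=a_1(x_{m-1})$ we get $x_m=N/x_{m-1}-a=-x_m'-a$, so $x_m+x_m'=-a$.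

(b) We have $\iota(x_{\ell/2})=x_{-\ell/2}=x_{\ell/2}$, and $x_{\ell/2}\ne x_0$.
\end{proof}

The fixed points of $\iota$ are easy to describe.

\begin{lemma}\label{lem:fixed}
The fixed points of $\iota$ in $\mathcal S_N$ are the positive roots of the polynomials $AX^2+BX-NA$, where $A>0$ and $B$ are coprime integers, $B^2+4NA^2$ is not a square, and
\begin{equation}\label{eq:sector}
B>(N-1)A .
\end{equation}
For such a root $y$, $Q_y=\langle A,B,-NA\rangle$ and $\Delta(y)=B^2+4NA^2$.
\end{lemma}

\begin{proof}
The equation $\iota(y)=y$ says $yy'=-N$, that is, $C=-NA$, and $\langle A,B,-NA\rangle$ is primitive if and only if $\gcd(A,B)=1$. The polynomial $AX^2+BX-NA$ is negative at $0$, so its positive root $y$ is less than $1$ if and only if $A+B-NA>0$, which is \eqref{eq:sector}. In that case $y'=-N/y<-N$ holds automatically.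
\end{proof}

\begin{example}\label{ex:N1}
Let $N=1$, where every reduced number is periodic. We write each orbit as a chain of forms, with the digit over the arrow. Both cases of Lemma~\ref{lem:axis} occur:
\begin{gather*}
\langle2,7,-2\rangle\xrightarrow{3}\langle2,5,-5\rangle\xrightarrow{1}\langle5,5,-2\rangle\xrightarrow{3}\langle2,7,-2\rangle\qquad(\Delta=65),\\
\langle3,13,-3\rangle\xrightarrow{4}\langle3,11,-7\rangle\xrightarrow{1}\langle7,3,-7\rangle\xrightarrow{1}\langle7,11,-3\rangle\xrightarrow{4}\langle3,13,-3\rangle\qquad(\Delta=205).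
\end{gather*}
In the first cycle $\ell=3$, and the root $v$ of $\langle5,5,-2\rangle$ has $v+v'=-1$. In the second $\ell=4$, and the two fixed points $\langle3,13,-3\rangle$ and $\langle7,3,-7\rangle$ are opposite vertices. They come from $205=13^2+4\cdot3^2=3^2+4\cdot7^2$.
\end{example}

Now compare $N=3$ and $\Delta=793$. Again there are two representations, $793=19^2+12\cdot6^2=5^2+12\cdot8^2$. The first gives the number $x_0$ of Example~\ref{ex:793}. The second violates \eqref{eq:sector}: the positive root of $8X^2+5X-24$ exceeds $1$ and is not in the domain of $T$. The natural partner of $x_0$ is missing. To conclude that $x_0$ is not periodic, two things remain to be shown. The partner could have another discriminant $793\cdot9^j$; this is excluded by a congruence in Section~\ref{sec:explicit}. And the period could be odd, as for $\Delta=65$, in which case no partner is needed. Excluding this is the task of the next section.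

\section{A character that is constant on orbits}\label{sec:character}

We need a property of $y$ that survives $T$ although the discriminant changes, and that fails when $v+v'\in\mathbb Z$. The last column of forms in Example~\ref{ex:793} offers a hint: the leading coefficients $6,6,7,2,8$ are all non-squares modulo the prime $13$, which divides $793$. By \eqref{eq:step}, $g$ times a value of $Q_{Ty}$ is a value of $-Q_y$, so it is natural to look at the values of the forms modulo squares. Recall that for an odd prime $q$ and $q\nmid n$ the Legendre symbol $\bigl(\frac nq\bigr)$ is $1$ if $n$ is a square modulo $q$ and $-1$ otherwise; it is multiplicative, and $\bigl(\frac{-1}q\bigr)=1$ if and only if $q\equiv1\pmod4$.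

\begin{lemma}\label{lem:genus}
Let $Q=\langle A,B,C\rangle$ be primitive of discriminant $\Delta$ and let $q$ be an odd prime dividing $\Delta$. Then $Q$ takes values prime to $q$ at integer points, and all these values have the same Legendre symbol modulo $q$. It equals $\bigl(\frac Aq\bigr)$ if $q\nmid A$. If $q\mid A$, then $q\nmid C$ and it equals $\bigl(\frac Cq\bigr)$.
\end{lemma}

\begin{proof}
If $q\nmid A$, then $4A\,Q(X,Y)=(2AX+BY)^2-\Delta Y^2\equiv(2AX+BY)^2\pmod q$, so every value prime to $q$ has the symbol of $A=Q(1,0)$. If $q\mid A$, then $q\mid B^2$, so $q\mid B$ and $q\nmid C$ by primitivity, and $Q(X,Y)\equiv CY^2\pmod q$.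
\end{proof}

This common symbol is a genus character of $Q$. We work under the following hypothesis.

\medskip
\noindent\textbf{Hypothesis $(*)$.} \emph{$D>1$ is a squarefree integer coprime to $N$; $q\equiv1\pmod4$ is a prime dividing $D$; and $\bigl(\frac pq\bigr)=1$ for every prime $p\ne q$ dividing $ND$.}
\medskip

Let $\mathcal S$ be the set of $y\in\mathcal S_N$ with $\Delta(y)=Dr^2$ for some $N$-smooth $r$; such $y$ lie in $\mathbb Q(\sqrt D)$. For $y\in\mathcal S$ let $\chi(y)=\pm1$ be the symbol that Lemma~\ref{lem:genus} attaches to $Q_y$ and $q$. Put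
\[
\mathcal S^-=\{y\in\mathcal S:\chi(y)=-1\},\qquad
Y_0=\{y\in\mathcal S:\iota(y)=y\},\qquad Y=Y_0\cap\mathcal S^- .
\]

\begin{proposition}\label{prop:parity}
Assume $(*)$.
\begin{itemize}
\item[(i)] $T(\mathcal S^-)\subset\mathcal S^-$.
\item[(ii)] No $v\in\mathcal S^-$ satisfies $v+v'\in\mathbb Z$.
\item[(iii)] If $Y$ is finite and $|Y|$ is odd, then some $y\in Y$ has an $N$-CF expansion that is not eventually periodic.
\end{itemize}
\end{proposition}

\begin{proof}
Since $q\nmid N$, hypothesis $(*)$ shows that $\bigl(\frac nq\bigr)=1$ whenever $n\neq0$ is an integer all of whose prime divisors divide $ND$ and differ from $q$; the sign of $n$ is irrelevant because $q\equiv1\pmod4$. This applies to all $N$-smooth $n$.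

(i) Let $y\in\mathcal S^-$ with $\Delta(y)=Dr^2$, and let $z,a,P,g$ be as in Lemma~\ref{lem:step}. Then $z\in\mathcal S_N$ and $\Delta(z)=D(Nr/g)^2$. This is an integer and $D$ is squarefree, so the rational number $Nr/g$ is an integer. It divides $Nr$, so it is $N$-smooth, and $z\in\mathcal S$. Choose integers $X,Y$ with $q\nmid Q_z(X,Y)$. Since $g\mid N^2$, the integer $-gQ_z(X,Y)=Q_y(NY,X+aY)$ is a value of $Q_y$ prime to $q$. Therefore $\chi(y)=\bigl(\frac{-g}q\bigr)\chi(z)=\chi(z)$.

(ii) Let $v\in\mathcal S$ with $v+v'=-b\in\mathbb Z$; we show $\chi(v)=1$. We have $Q_v=\langle A,bA,C\rangle$, so the discriminant factors: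
\[
Dr^2=AE,\qquad E=b^2A-4C .
\]
As $D$ is squarefree and $q\nmid r$, the prime $q$ divides $Dr^2$ exactly once, so it divides exactly one of $A$ and $E$. All other primes dividing $AE$ divide $ND$. If $q\nmid A$, then $\chi(v)=\bigl(\frac Aq\bigr)=1$. If $q\mid A$, then $\bigl(\frac Eq\bigr)=1$ and $E\equiv-4C\pmod q$, so $\chi(v)=\bigl(\frac Cq\bigr)=\bigl(\frac{-4C}q\bigr)=1$.

(iii) Suppose that every $y\in Y$ is periodic, and let $y\in Y$ have period $\ell$. By (i) the orbit of $y$ stays in $\mathcal S^-$, so by (ii) and Lemma~\ref{lem:axis}(a) the period $\ell$ is even. By Lemma~\ref{lem:axis}(b) and (i), $y^*=T^{\ell/2}y$ lies in $Y$ and differs from $y$. It lies on the same cycle, so it also has period $\ell$, and $(y^*)^*=T^\ell y=y$. Thus $y\mapsto y^*$ is an involution of the finite set $Y$ without fixed points, and $|Y|$ is even.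
\end{proof}

\begin{remark}
Each part of $(*)$ has its use. The condition on the primes dividing $N$ absorbs the factor $g$ in (i) and the factor $r^2$ in (ii). The condition $q\equiv1\pmod4$ absorbs the sign in \eqref{eq:step}; for $q\equiv3\pmod4$ the computation in (i) would give $\chi(Ty)=-\chi(y)$. The condition on the primes dividing $D$ is used only in (ii), which fails without it: for $N=1$, $D=65$, $q=5$ we have $\bigl(\frac{13}5\bigr)=-1$, and the form $\langle5,5,-2\rangle$ of Example~\ref{ex:N1} has symbol $\bigl(\frac{-2}5\bigr)=-1$ and a root with $v+v'=-1$. For $N=1$, $D=205$, $q=5$, hypothesis $(*)$ holds since $41\equiv1\pmod5$, and the two fixed points in Example~\ref{ex:N1} have $\chi=\bigl(\frac35\bigr)=\bigl(\frac75\bigr)=-1$ and are exchanged by $y\mapsto y^*$.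
\end{remark}

\section{The examples for \texorpdfstring{$N=3$ and $N=2$}{N=3 and N=2}}\label{sec:explicit}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
In each case we verify $(*)$ and show that $Y=\{x\}$. Proposition~\ref{prop:parity}(iii) then says that the expansion of $x$ is not eventually periodic, and Lemma~\ref{lem:finite} gives $\Delta(T^nx)\to\infty$. By Lemma~\ref{lem:fixed}, the elements of $Y_0$ correspond to the solutions of $B^2+4NA^2=Dr^2$ with $A>0$, $\gcd(A,B)=1$, $B>(N-1)A$ and $r$ a power of the prime $N$.

(a) Let $N=3$, $D=793=13\cdot61$ and $q=13\equiv1\pmod4$. Since $3\equiv4^2$ and $61\equiv3^2\pmod{13}$, hypothesis $(*)$ holds. The equation is $B^2+12A^2=793r^2$. If $3\mid r$, then $3\mid B$, so $9\mid12A^2$ and $3\mid A$, contrary to $\gcd(A,B)=1$. So $r=1$ and $1\le A\le8$. The values of $793-12A^2$ for $A=1,\dots,8$ are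
\[
781,\quad745,\quad685,\quad601,\quad493,\quad361=19^2,\quad205,\quad25=5^2,
\]
and only the two indicated ones are squares. The condition $B>2A$ excludes $(A,B)=(8,\pm5)$ and $(6,-19)$ and holds for $(6,19)$. So $Y_0=\{x\}$ with $Q_x=\langle6,19,-18\rangle$. The nonzero squares modulo $13$ are $1,3,4,9,10,12$, so $\chi(x)=\bigl(\frac6{13}\bigr)=-1$ and $Y=\{x\}$.

(b) Let $N=2$, $D=4633=41\cdot113$ and $q=41\equiv1\pmod4$. Since $17^2=289\equiv2$ and $20^2=400\equiv31\equiv113\pmod{41}$, hypothesis $(*)$ holds. The equation is $B^2+8A^2=4633r^2$. Suppose $r$ is even. Then $B=2b$, $A$ is odd, and $b^2+2A^2=4633(r/2)^2$. If $r/2$ is even, then $b$ is even and $4\mid2A^2$, which is impossible. If $r/2=1$, then $b$ is odd and $b^2+2A^2\equiv3\pmod8$, while $4633\equiv1\pmod8$. So $r=1$.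

Now $z=B+2A\sqrt{-2}$ has norm $z\bar z=41\cdot113$ in the Euclidean ring $\mathbb Z[\sqrt{-2}]$, whose units are $\pm1$. The elements $3\pm4\sqrt{-2}$ and $9\pm4\sqrt{-2}$ have the prime norms $41$ and $113$, so they are the prime factors of $41\cdot113$, and $z=\pm(3\pm4\sqrt{-2})(9\pm4\sqrt{-2})$. Since
\[
(3+4\sqrt{-2})(9-4\sqrt{-2})=59+24\sqrt{-2},\qquad(3+4\sqrt{-2})(9+4\sqrt{-2})=-5+48\sqrt{-2},
\]
we get $(A,B)=(12,\pm59)$ or $(24,\pm5)$. The condition $B>A$ leaves only $(12,59)$, so $Y_0=\{x\}$ with $Q_x=\langle12,59,-24\rangle$. By quadratic reciprocity, $\chi(x)=\bigl(\frac{12}{41}\bigr)=\bigl(\frac3{41}\bigr)=\bigl(\frac{41}3\bigr)=\bigl(\frac23\bigr)=-1$, and $Y=\{x\}$.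
\end{proof}

\section{The general theorem}\label{sec:general}

Part (b) of the last proof is the model: $D$ is a product of two norms from $\mathbb Q(\sqrt{-N})$, this gives two solutions up to signs, and \eqref{eq:sector} keeps one of them. For general $N$ we must control the factor $r$, the inequality \eqref{eq:sector} and the value of $\chi$. We treat them in this order.

\subsection{The imaginary quadratic field}

Let $N\ge2$ and write $N=Mk^2$ with $M$ squarefree. Let $F=\mathbb Q(\sqrt{-N})=\mathbb Q(\sqrt{-M})\subset\mathbb C$ with $\operatorname{Im}\sqrt{-M}>0$, and let a bar denote complex conjugation. We recall the standard facts that we use. The ring of integers $O_F$ is $\mathbb Z\bigl[\frac{1+\sqrt{-M}}2\bigr]$ if $M\equiv3\pmod4$ and $\mathbb Z[\sqrt{-M}]$ otherwise. Nonzero ideals factor uniquely into prime ideals, the ideal norm is multiplicative, and $(w)$ has norm $|w|^2=w\bar w$; only finitely many $w\in O_F$ have a given norm. A rational prime $p$ is \emph{split} if $(p)=\mathfrak p\bar{\mathfrak p}$ with $\mathfrak p\ne\bar{\mathfrak p}$, \emph{ramified} if $(p)=\mathfrak p^2$,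 and \emph{inert} if $(p)$ is prime. In the first two cases $\mathfrak p$ has norm $p$ and is said to have \emph{degree one}, and $O_F/\mathfrak p=\mathbb F_p$; in the third, $(p)$ has norm $p^2$. Every prime dividing $M$ is ramified, and every ramified prime divides $2M$. The unit group $O_F^*$ consists of the fourth roots of unity for $M=1$, the sixth roots of unity for $M=3$, and $\pm1$ otherwise.

If $N$ is squarefree, then $M=N$ and every prime dividing $N$ is ramified, so the hypothesis of Theorem~\ref{thm:general} holds. From now on we assume that hypothesis. Put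
\[
R=\mathbb Z[2\sqrt{-M}]=\mathbb Z+2\mathbb Z\sqrt{-M},\qquad\theta_0=2\arctan\frac1{\sqrt N}\in\Bigl(0,\frac\pi2\Bigr).
\]
Then $2O_F\subset\mathbb Z[\sqrt{-M}]$, hence $4O_F\subset R$, and $\tan\theta_0=2\sqrt N/(N-1)$ by the double angle formula.

\subsection{Fixed points as elements in a sector}

To a fixed point with form $\langle A,B,-NA\rangle$ we attach $z=B+2kA\sqrt{-M}\in R$, of norm $B^2+4NA^2=Dr^2$. A priori there are infinitely many $r$ to consider. The hypothesis on $N$ allows us to divide $z$ by $r$ and so reduce all of them to the single norm $D$. If $N$ is odd, then $r$ is odd and the quotient stays in $R$; if $N$ is even, the division may remove the factor $2$.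

\begin{lemma}\label{lem:W}
Let $D>1$ be squarefree and coprime to $N$, let $Y_0$ be the set of fixed points $y$ of $\iota$ in $\mathcal S_N$ with $\Delta(y)=Dr^2$ for some $N$-smooth $r$, and let
\[
W=\{w\in O_F:\ |w|^2=D,\ 0<\arg w<\theta_0,\ \text{and }w\in R\text{ if $N$ is odd}\}.
\]
Then $y\mapsto w=(B+2kA\sqrt{-M})/r$, where $Q_y=\langle A,B,-NA\rangle$, is a bijection $Y_0\to W$. In particular $Y_0$ is finite.
\end{lemma}

\begin{proof}
For real $A,B>0$ the number $z=B+2kA\sqrt{-M}$ has $\tan\arg z=2\sqrt N A/B$. So \eqref{eq:sector} is equivalent to $\arg z<\theta_0$, and $\arg z$ determines $B/A$.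

\emph{The map is well defined and injective.} Let $y\in Y_0$. Then $A>0$ and $B>(N-1)A>0$, so $0<\arg z<\theta_0$. Let $p\mid r$, and let $p^j$ be the exact power of $p$ dividing $r$. Then $p\mid N$ and $p\nmid D$, so $p^{2j}$ is the exact power of $p$ dividing $|z|^2$. By hypothesis $p$ is not split, so there is a single prime ideal above $p$. If $p$ is inert, the exponent $e$ of $(p)$ in $(z)$ satisfies $2e=2j$. If $(p)=\mathfrak p^2$, the exponent of $\mathfrak p$ in $(z)$ is $2j$. In both cases $p^j\mid z$ in $O_F$. Hence $w=z/r\in O_F$, with $|w|^2=D$ and $\arg w=\arg z$. If $N$ is odd, $r$ is odd, and $rw\in R$, $4w\in R$ give $w\in R$. So $w\in W$. The argument of $w$ determines $B/A$, hence $A$, $B$ and $y$.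

\emph{The map is surjective.} Let $w=s+t\sqrt{-M}\in W$. Then $2s,2t$ are integers, positive because $0<\arg w<\pi/2$. Let $A,B>0$ be the coprime integers with $B/A=2ks/t$. Then $z=B+2kA\sqrt{-M}=rw$ with $r=B/s>0$ rational. Since $Dr^2=B^2+4NA^2$ is an integer and $D$ is squarefree, $r$ is an integer, and $Dr^2$ is not a square because $D>1$. As $\arg z=\arg w<\theta_0$, condition \eqref{eq:sector} holds. By Lemma~\ref{lem:fixed} the positive root $y$ of $AX^2+BX-NA$ is a fixed point of $\iota$ in $\mathcal S_N$ with $\Delta(y)=Dr^2$. It remains to show that $r$ is $N$-smooth; then $y\in Y_0$ and $y\mapsto z/r=w$. Let $p\nmid N$ be a prime dividing $r$; then $p\nmid k$. If $p$ is odd, $2B=r\cdot2s$ and $4kA=r\cdot2t$ give $p\mid B$ and $p\mid A$. If $p=2$, then $N$ is odd, so $w\in R$, $s\in\mathbb Z$ and $t\in2\mathbb Z$; then $B=rs$ is even, and $2kA=rt\in4\mathbb Z$ with $k$ odd makes $A$ even. Both cases contradict $\gcd(A,B)=1$.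
\end{proof}

This lemma explains what distinguishes $N=1$. There the formula for $\theta_0$ gives $\pi/2$, and among $\pm w,\pm\bar w$ exactly one element lies in the open first quadrant when $|w|^2$ is not a square. Two such families of norm $D$ therefore contribute two elements, as for $D=205$. For $N\ge2$ the sector is narrower than a quadrant, and a family can miss it. For $N=3$ and $D=793$ we have $\theta_0=\pi/3$, the element $19+12\sqrt{-3}$ lies in the sector and $5+16\sqrt{-3}$ does not.

\subsection{The choice of \texorpdfstring{$D$}{D}}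

We take $D=q_1q_2$ with $q_i=\alpha_i\bar\alpha_i$. The elements of norm $D$ are unit multiples of $\alpha_1\bar\alpha_2$, $\alpha_1\alpha_2$ and their conjugates. If $\alpha_1$ and $\alpha_2$ have almost the same argument, then $\alpha_1\bar\alpha_2$ or its conjugate lies just above the positive real axis and contributes one element to $W$. The common argument is chosen so that the unit multiples of $\alpha_1\alpha_2$ and of its conjugate cluster in pairs, and so contribute an even number. Congruence conditions on $\alpha_i$ give $(*)$ and fix $\chi$. The last point needs care, since $(*)$ alone does not determine $\chi$ on $Y_0$: for $N=1$, $D=145=5\cdot29$, $q=5$, the form $\langle4,9,-4\rangle$ has $\chi=\bigl(\frac45\bigr)=1$. Arguments and congruences can be prescribed together by the following theorem.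

\begin{theorem}[Hecke \cite{hecke}]\label{thm:hecke}
Let $F$ be an imaginary quadratic field, $\mathfrak m\ne0$ an ideal of $O_F$, $\kappa\in O_F$ prime to $\mathfrak m$, and $I$ an arc of positive length. Then there are infinitely many $\varpi\in O_F$ generating a prime ideal of degree one with $\varpi\equiv\kappa\pmod{\mathfrak m}$ and $\arg\varpi\in I$.
\end{theorem}

Let $U=O_F^*$ if $N$ is even and $U=\{\pm1\}$ if $N$ is odd; these will be the units that respect the last condition in $W$. Put $\gamma=2\pi/|U|$, so that the arguments of the elements of $U$ are the multiples of $\gamma$.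

\begin{lemma}\label{lem:angles}
We have $\theta_0<\gamma$ and $\theta_0\ne\gamma/2$.
\end{lemma}

\begin{proof}
If $|U|=2$, then $\theta_0<\pi/2=\gamma/2$. If $|U|=4$, then $N=k^2$ with $k$ even and $\theta_0<\pi/2=\gamma$; the equality $\theta_0=\pi/4$ would mean $\tan\theta_0=1$, that is, $2k=k^2-1$, which fails modulo $2$. If $|U|=6$, then $N=3k^2\geq12$, so $\theta_0<2\arctan(1/\sqrt3)=\pi/3=\gamma$; the equality $\theta_0=\pi/6$ would mean $\tan\theta_0=1/\sqrt3$, that is, $6k=3k^2-1$, which fails modulo $3$.
\end{proof}

Fix $\delta>0$ with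
\begin{equation}\label{eq:delta}
2\delta<\min\{\theta_0,\ \gamma-\theta_0,\ |\theta_0-\gamma/2|\};
\end{equation}
the first two bounds imply $2\delta<\gamma/2$. Let $I$ be the arc of arguments within $\delta$ of $\gamma/4$. We make three choices.

\begin{itemize}
\item By Theorem~\ref{thm:hecke}, choose $\alpha_1\equiv1\pmod{8NO_F}$ generating a prime ideal $\mathfrak q$ of degree one, with $\arg\alpha_1\in I$. Then $q_1=\alpha_1\bar\alpha_1$ is a prime number with $q_1\equiv1\pmod{8N}$. As $q_1\nmid2N$, it is not ramified, hence split, so $\bar\alpha_1$ is prime to $\mathfrak q$; so is $\sqrt{-M}$, whose norm is $M$. Let $\bigl(\frac\cdot{\mathfrak q}\bigr)$ be the quadratic symbol of the field $O_F/\mathfrak q=\mathbb F_{q_1}$. On rational integers it is $\bigl(\frac\cdot{q_1}\bigr)$.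
\item Choose an integer $c$ prime to $q_1$ with
\begin{equation}\label{eq:c}
\left(\frac c{q_1}\right)=-\left(\frac{\sqrt{-M}}{\mathfrak q}\right)\left(\frac{\bar\alpha_1}{\mathfrak q}\right).
\end{equation}
\item Let $\kappa$ be an integer with $\kappa\equiv1\pmod{8N}$ and $\kappa\equiv c\pmod{q_1}$. By Theorem~\ref{thm:hecke}, choose $\alpha_2\equiv\kappa\pmod{8Nq_1O_F}$ generating a prime ideal of degree one, with $\arg\alpha_2\in I$. Then $q_2=\alpha_2\bar\alpha_2$ is a prime number with $q_2\equiv1\pmod{8N}$, so it is split. Since $c$ and $q_1$ are real, $\alpha_2\equiv\bar\alpha_2\equiv c\pmod{q_1O_F}$. Hence $q_2\equiv c^2\pmod{q_1}$, and $q_2\ne q_1$.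
\end{itemize}

Let $D=q_1q_2$ and $q=q_1$. Then $D$ is squarefree and coprime to $2N$, and $q_1\equiv1\pmod4$. For an odd prime $p\mid N$, quadratic reciprocity gives $\bigl(\frac p{q_1}\bigr)=\bigl(\frac{q_1}p\bigr)=\bigl(\frac1p\bigr)=1$. Also $\bigl(\frac2{q_1}\bigr)=1$ because $q_1\equiv1\pmod8$, and $\bigl(\frac{q_2}{q_1}\bigr)=\bigl(\frac{c^2}{q_1}\bigr)=1$. So $(*)$ holds.

Put $w_1=\alpha_1\bar\alpha_2$ and $w_2=\alpha_1\alpha_2$. An ideal of norm $q_1q_2$ is a product of a prime ideal above $q_1$ and one above $q_2$. Since both primes are split, there are exactly four such ideals, namely $(w_1),(\bar w_1),(w_2),(\bar w_2)$. Thus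
\begin{equation}\label{eq:normD}
\{w\in O_F:|w|^2=D\}=\{\zeta w_i,\ \zeta\bar w_i:\ i=1,2,\ \zeta\in O_F^*\},
\end{equation}
and the $4|O_F^*|$ elements listed on the right are distinct.

\subsection{The character on the fixed points}

\begin{lemma}\label{lem:chi}
$\chi(y)=-1$ for every $y\in Y_0$. Hence $Y=Y_0$.
\end{lemma}

\begin{proof}
Let $y\in Y_0$ with $A,B,r,w$ as in Lemma~\ref{lem:W}. By \eqref{eq:normD}, one of $w,\bar w$ has the form $\zeta\alpha_1\beta$ with $\zeta\in O_F^*$ and $\beta\in\{\alpha_2,\bar\alpha_2\}$. So for some sign $\varepsilon=\pm1$,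
\[
z=B+2k\varepsilon A\sqrt{-M}=r\zeta\alpha_1\beta .
\]
The coefficient $A$ is recovered from $z-\bar z=4k\varepsilon A\sqrt{-M}$. Modulo $\mathfrak q=(\alpha_1)$ we have $z\equiv0$ and $\bar\beta\equiv c$, so
\[
4k\varepsilon A\sqrt{-M}\equiv-\bar z\equiv-r\,\bar\zeta\,\bar\alpha_1\,c\pmod{\mathfrak q}.
\]
The right side is prime to $\mathfrak q$, so $q_1\nmid A$ and $\chi(y)=\bigl(\frac A{q_1}\bigr)$ by Lemma~\ref{lem:genus}. The integers $\pm1$ and $4$ and the $N$-smooth integers $k,r$ have symbol $1$. For the unit we use Euler's criterion: a nonzero element $u$ of $\mathbb F_{q_1}$ is a square if and only if $u^{(q_1-1)/2}=1$. Now $(q_1-1)/2$ is divisible by $4$, and by $12$ if $M=3$, since then $3\mid N$ and $q_1\equiv1\pmod{24}$. So $(q_1-1)/2$ is a multiple of $|O_F^*|$, and $\bigl(\frac{\bar\zeta}{\mathfrak q}\bigr)=1$. Taking symbols in the congruence and using \eqref{eq:c},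
\[
\chi(y)=\left(\frac A{q_1}\right)=\left(\frac{\sqrt{-M}}{\mathfrak q}\right)\left(\frac{\bar\alpha_1}{\mathfrak q}\right)\left(\frac c{q_1}\right)=-1.\qedhere
\]
\end{proof}

\subsection{Counting elements in the sector}

\begin{lemma}\label{lem:count}
$|W|=1$ if $\theta_0<\gamma/2$, and $|W|=3$ if $\theta_0>\gamma/2$.
\end{lemma}

\begin{proof}
\emph{The admissible units.} We claim that $W$ consists of the elements $\zeta w_i,\zeta\bar w_i$ with $\zeta\in U$ and argument in $(0,\theta_0)$. For even $N$ this is \eqref{eq:normD}. Let $N$ be odd. Each $\alpha\in\{w_1,\bar w_1,w_2,\bar w_2\}$ is congruent to $1$ modulo $8NO_F\subset4N\mathbb Z[\sqrt{-M}]$, so $\alpha=u+2v\sqrt{-M}$ with integers $u,v$ and $u$ odd, and $\pm\alpha\in R$. No other unit multiple lies in $R$. For $M=1$, $\pm i\alpha=\pm(-2v+ui)$ has odd imaginary part. For $M=3$, the real part of $\frac{\pm1\pm\sqrt{-3}}2\,\alpha$ is $\frac12(\pm u\pm6v)\in\frac12+\mathbb Z$. This proves the claim.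

Since $\theta_0<\gamma$, only elements with argument in $(0,\gamma)$ matter. Let $\theta_i=\arg\alpha_i$, so $|\theta_i-\gamma/4|<\delta$.

\emph{The elements $\zeta w_1,\zeta\bar w_1$.} Their arguments are $j\gamma\pm\varphi$ with $\varphi=|\theta_1-\theta_2|<2\delta$ and $j$ running modulo $|U|$. We have $\varphi\ne0$, since otherwise $w_1$ would be real and $w_1=\bar w_1$. The arguments in $(0,\gamma)$ are $\varphi$ and $\gamma-\varphi$, each taken by one element. By \eqref{eq:delta}, $\varphi<\theta_0<\gamma-\varphi$. So exactly one of these elements is in $W$.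

\emph{The elements $\zeta w_2,\zeta\bar w_2$.} Write $\theta_1+\theta_2=\gamma/2+\eta$ with $|\eta|<2\delta<\gamma/2$. The elements $\zeta w_2$ have arguments $(j+\frac12)\gamma+\eta$, and the elements $\zeta\bar w_2$ have arguments $(j-\frac12)\gamma-\eta$. Exactly one element of each kind has its argument in $(0,\gamma)$, and these arguments are $\gamma/2+\eta$ and $\gamma/2-\eta$. By \eqref{eq:delta}, $|\eta|<|\theta_0-\gamma/2|$, so both elements are in $W$ if $\theta_0>\gamma/2$, and neither is if $\theta_0<\gamma/2$.
\end{proof}

The value $3$ does occur: $\theta_0>\gamma/2$ means $2k>k^2-1$ when $|U|=4$ and $6k>3k^2-1$ when $|U|=6$, which for even $k$ happens exactly when $k=2$, that is, for $N=4$ and $N=12$.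

\begin{proof}[Proof of Theorem~\ref{thm:general}]
With $D=q_1q_2$ as above, $(*)$ holds, and Lemmas~\ref{lem:W}, \ref{lem:angles}, \ref{lem:chi} and \ref{lem:count} give $|Y|=|Y_0|=|W|\in\{1,3\}$. By Proposition~\ref{prop:parity}(iii), some $y\in Y\subset\mathbb Q(\sqrt D)\cap(0,1)$ has an $N$-CF expansion that is not eventually periodic. For fixed $\alpha_1$ and $c$, Theorem~\ref{thm:hecke} gives infinitely many $\alpha_2$. Each norm is taken by finitely many elements, so infinitely many primes $q_2$ arise, and the squarefree numbers $q_1q_2$ give pairwise distinct fields $\mathbb Q(\sqrt{q_1q_2})$. The last assertion follows from this and Lagrange's theorem.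
\end{proof}

\begin{remark}
The hypothesis on $N$ is used at one point only: the divisibility $p^j\mid z$ in Lemma~\ref{lem:W}. For a split prime the norm does not force it; for instance $(2+i)^2=3+4i$ has norm $5^2$ and is not divisible by $5$ in $\mathbb Z[i]$. A prime divisor of $N$ that splits in $\mathbb Q(\sqrt{-N})$ does not divide $M$, so it divides $N$ to an even power. Examples are $N=18$, $25$, $28$, with $p=3$, $5$, $2$. For such $N$ we make no claim.
\end{remark}

\begin{thebibliography}{9}

\bibitem{burger}
Burger et al., J. Number Theory, 2008.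

\bibitem{hecke}
E. Hecke, \emph{Eine neue Art von Zetafunktionen und ihre Beziehungen zur Verteilung der Primzahlen II}, Math. Z. \textbf{6} (1920), 11--51.

\bibitem{lost}
\emph{Lost periodicity in $N$-continued fraction expansions},
\texttt{https://repository.\allowbreak tudelft.nl/\allowbreak file/\allowbreak File\_a6882463-\allowbreak cb87-\allowbreak 48db-\allowbreak 962b-\allowbreak 016559e43651\allowbreak ?preview=1}

\end{thebibliography}
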